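\title{Powers of the generators of a free topological group}

\begin{abstract}
Let $F(X)$ be the free topological group over a Tychonoff space $X$ and let $n\ge 2$. We prove that the continuous endomorphism of $F(X)$ that sends each $x\in X$ to $x^n$ is a topological isomorphism onto a closed subgroup. The proof places $F(X)$ diagonally in the wreath product $F(X)^n\rtimes\mathbb Z_n$, where diagonal elements have $n$-th roots that depend continuously on the element. The same method determines the functions $\nu\colon X\to\mathbb Z$ for which $x\mapsto x^{\nu(x)}$ has this property, and it applies to free objects in other classes of groups, among them the compact, profinite, precompact, balanced and non-archimedean groups.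
\end{abstract}

\section{The question}\label{sec:question}

Let $X$ be a Tychonoff (completely regular Hausdorff) space. The \emph{(Markov) free topological group} over $X$ is a topological group $F(X)$ with a continuous map $\gamma\colon X\to F(X)$ such that
\begin{itemize}
\item[(i)] $\gamma(X)$ generates $F(X)$ algebraically;
\item[(ii)] for every continuous map $f\colon X\to G$ to a topological group $G$ there is a continuous homomorphism $\bar f\colon F(X)\to G$ with $f=\bar f\circ\gamma$.
\end{itemize}
By (i) the homomorphism $\bar f$ is unique; we call it the \emph{extension} of $f$. As usual, $X$ is identified with $\gamma(X)$, so that $F(X)$ is algebraically the free group on the set $X$. It is a standard fact, due to Markov, that $F(X)$ is Hausdorff. From now on all topological groups are Hausdorff, and $e$ denotes the identity element.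

Fix $n\ge2$. The map $\varphi\colon X\to F(X)$, $\varphi(x)=x^n$, is continuous, being the composition of $\gamma$ with $g\mapsto g^n$, so it has an extension $\tilde\varphi\colon F(X)\to F(X)$. We call a continuous homomorphism $\theta\colon G\to H$ a \emph{closed embedding} if it is a topological isomorphism onto a closed subgroup of $H$: it is injective, its inverse $\theta(G)\to G$ is continuous when $\theta(G)$ carries the subspace topology, and $\theta(G)$ is closed in $H$. The following question is posed in \cite{problem}.

\begin{quote}
\emph{Is $\tilde\varphi$ a closed embedding for every Tychonoff space $X$ and every $n\ge2$?}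
\end{quote}

\begin{theorem}\label{thm:main}
Let $X$ be a Tychonoff space, $n\ge2$ and $\varphi(x)=x^n$ for $x\in X$. Then $\tilde\varphi\colon F(X)\to F(X)$ is a topological isomorphism onto a closed subgroup of $F(X)$.
\end{theorem}

The algebra points to this answer. Every element $g\ne e$ of a free group has a unique form $x_1^{k_1}\cdots x_m^{k_m}$ with $x_i\ne x_{i+1}$ and $k_i\neq0$. Its image $x_1^{nk_1}\cdots x_m^{nk_m}$ is again of this form, so $\tilde\varphi$ is injective. If $X$ is discrete, nothing more is needed: by (ii) the identity map from $F(X)$ to the abstract free group with the discrete topology is continuous, so $F(X)$ is discrete. For a one-point space, $\tilde\varphi$ is multiplication by $n$ on $\mathbb Z$.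

In general the question is topological. Property (ii) produces continuous homomorphisms defined on all of $F(X)$, whereas the inverse of $\tilde\varphi$ is defined only on a subgroup, with a topology inherited from $F(X)$ about which (ii) says nothing directly. The next examples show that an injective continuous homomorphism of a very similar kind can fail to be a closed embedding.

\begin{example}\label{ex:fail}
(a) Give $\mathbb Z$ the $3$-adic metric. Multiplication by $2$ is an isometry, but its image is not closed: the even numbers $1+3^k$ converge to $1$.

(b) Let $\alpha$ be irrational and give $\mathbb Z$ the topology induced by the injection $k\mapsto k\alpha+\mathbb Z$ into $\mathbb R/\mathbb Z$. The multiples of $\alpha$ are dense, so there are integers $k_j$ with $k_j\alpha\to\frac12$ in $\mathbb R/\mathbb Z$. Then $2k_j\to0$ but $k_j\not\to0$, so the inverse of multiplication by $2$ is not continuous.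

(c) Let $Y=(0,1]\subset X=[0,1]$ and let $\iota\colon F(Y)\to F(X)$ extend the inclusion; it is injective. Put $y_k=1/k$ and $g_k=y_k^{-1}y_{k+1}$ (group operations). Since $y_k\to0$ in $X$, we have $g_k\to e$ in $F(X)$. But the extension $\bar f\colon F(Y)\to\mathbb R$ of $f(y)=1/y$ satisfies $\bar f(g_k)=-k+(k+1)=1$, so $g_k\not\to e$ in $F(Y)$. Thus $\iota^{-1}$ is not continuous.
\end{example}

By (a) and (b), a proof must use the freeness of $F(X)$; by (c), freeness of source and target is not enough, and the form of $\varphi$ must enter. Section~\ref{sec:inverse} reduces the problem to finding continuous $n$-th roots of the generators in a larger group, and Section~\ref{sec:roots} constructs them and proves Theorem~\ref{thm:main}. Section~\ref{sec:variable} lets the exponent depend on the point, Section~\ref{sec:classes} replaces $F(X)$ by free objects of other classes, and Section~\ref{sec:subspaces} treats subspaces. The proofs in Sections~\ref{sec:inverse}--\ref{sec:variable} use only (i), (ii) and the Hausdorff property of $F(X)$.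

\section{A substitute for a left inverse}\label{sec:inverse}

The cheapest way to prove Theorem~\ref{thm:main} would be a continuous homomorphism $p\colon F(X)\to F(X)$ with $p\circ\tilde\varphi=\mathrm{id}$. For $X\neq\emptyset$ there is none. Let
\[
d\colon F(X)\to\mathbb Z\qquad(\mathbb Z\text{ discrete})
\]
be the extension of the constant map $x\mapsto1$; it is a continuous homomorphism, the sum of the exponents of a word. A left inverse $p$ would satisfy $p(x)^n=x$, hence $n\,d(p(x))=1$, which is impossible.

The obstruction is only that $x$ has no $n$-th root in $F(X)$. So suppose that $G=F(X)$ sits in a larger group $W$ by a closed embedding $\Delta$, and that each $\Delta(x)$ has an $n$-th root $r(x)\in W$ depending continuously on $x\in X$. The extension $\psi\colon G\to W$ of $r$ then satisfies $\psi\circ\tilde\varphi=\Delta$. It is a left inverse with values in $W$, and it serves equally well.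

\begin{lemma}\label{lem:criterion}
Let $G,W$ be topological groups, let $\theta\colon G\to G$ and $\psi\colon G\to W$ be continuous homomorphisms, and let $\Delta\colon G\to W$ be a closed embedding. If $\psi\circ\theta=\Delta$, then $\theta$ is a closed embedding.
\end{lemma}

\begin{proof}
We restrict $\psi$ to the part of $G$ that it sends into $\Delta(G)$, where it can be read as a map to $G$. Put
\[
K=\psi^{-1}(\Delta(G)),\qquad p=\Delta^{-1}\circ\psi|_K\colon K\to G .
\]
Then $K$ is a closed subgroup of $G$, because $\Delta(G)$ is closed in $W$, and $p$ is a continuous homomorphism, because $\Delta^{-1}\colon\Delta(G)\to G$ is. From $\psi\circ\theta=\Delta$ we get $\theta(G)\subset K$ and $p\circ\theta=\mathrm{id}_G$. Hence $\theta$ is injective and its inverse $\theta(G)\to G$ is the continuous map $p|_{\theta(G)}$.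

The subgroup $K$ may be larger than $\theta(G)$ (see Example~\ref{ex:two}), so closedness needs one more step. We claim that
\[
\theta(G)=\{k\in K:\theta(p(k))=k\}.
\]
An element of the right side is a value of $\theta$. Conversely, if $k=\theta(g)$, then $\theta(p(k))=\theta(p(\theta(g)))=\theta(g)=k$. The right side is the set on which two continuous maps from $K$ to the Hausdorff space $G$ agree, so it is closed in $K$, and $K$ is closed in $G$.
\end{proof}

The closedness of $\Delta(G)$ cannot be dropped. In Example~\ref{ex:fail}(a) take $W=\mathbb Q$ with the $3$-adic metric, $\Delta$ the inclusion and $\psi(k)=k/2$; then $\psi\circ\theta=\Delta$ for $\theta(k)=2k$, and $\theta(\mathbb Z)$ is not closed.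

\section{Roots in wreath products}\label{sec:roots}

We need a group $W$ that contains $G$ as a closed subgroup and in which elements of $G$ have roots. For $n=2$, embed $G$ in $G\times G$ as the diagonal and observe that $(g,g)=(g,e)\,(e,g)$. The two factors are not equal, but they differ by the automorphism that swaps the coordinates. Adjoining this automorphism to the group turns the factorization into a square. The tool is the semidirect product.

\subsection*{Semidirect products with a discrete group}
Let a group $S$ act on a topological group $N$ by topological automorphisms, that is, automorphisms that are homeomorphisms. The semidirect product $N\rtimes S$ is the set $N\times S$ with the multiplication $(a,s)(b,t)=(a\cdot s(b),\,st)$; its identity is $(e,1)$, and $(a,s)^{-1}=(s^{-1}(a^{-1}),s^{-1})$. We give $S$ the discrete topology and $N\times S$ the product topology.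

\begin{lemma}\label{lem:semidirect}
$N\rtimes S$ is a Hausdorff topological group, $N\times\{1\}$ is a clopen subgroup, and
\begin{equation}\label{eq:power}
(a,s)^m=\bigl(a\cdot s(a)\cdot s^2(a)\cdots s^{m-1}(a),\ s^m\bigr)\qquad(m\ge1).
\end{equation}
\end{lemma}

\begin{proof}
The space $N\times S$ is Hausdorff, and the sets $N\times\{s\}$ form a partition into open, hence clopen, sets. It suffices to check continuity on open pieces. On $(N\times\{s\})\times(N\times\{t\})$ multiplication is $(a,b)\mapsto(a\cdot s(b),st)$, and on $N\times\{s\}$ inversion is $a\mapsto(s^{-1}(a^{-1}),s^{-1})$. Both are continuous because $s$ and $s^{-1}$ are fixed continuous maps of $N$; thanks to the discreteness of $S$, no joint continuity of the action is needed. Formula \eqref{eq:power} follows by induction from $(c,s^m)(a,s)=(c\cdot s^m(a),s^{m+1})$.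
\end{proof}

\subsection*{Square roots by hand}

\begin{example}\label{ex:two}
Let $n=2$, $G=F(X)$, and $W=(G\times G)\rtimes\{1,\sigma\}$ with $\sigma(a_1,a_2)=(a_2,a_1)$. Put $\Delta(g)=((g,g),1)$ and $r(x)=((x,e),\sigma)$. Then
\[
r(x)^2=\bigl((x,e)\cdot\sigma(x,e),\,\sigma^2\bigr)=\bigl((x,e)(e,x),1\bigr)=\Delta(x),
\]
and $r(x)^{-1}=((e,x^{-1}),\sigma)$. Let $\psi\colon F(X)\to W$ extend $r$. On powers of one generator, $\psi$ halves the exponent:
\[
\psi(x^{2j})=((x^j,x^j),1),\qquad \psi(x^{2j+1})=\Delta(x^j)\,r(x)=((x^{j+1},x^j),\sigma).
\]
On a word with positive letters, induction on the length gives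
\[
\psi(x_1x_2\cdots x_m)=\bigl((x_1x_3x_5\cdots,\ x_2x_4x_6\cdots),\ \sigma^m\bigr).
\]
So $\psi$ deals the letters alternately to the two coordinates, like cards to two players, and the last component remembers whose turn it is. From $x^2y^2=xxyy$ each player receives $xy$; this is the identity $\psi\circ\tilde\varphi=\Delta$.

Now let $x\ne y$ in $X$, $u=xy^{-1}$ and $v=y^{-1}x$. Then
\begin{align*}
\psi(u)&=((x,e),\sigma)\,((e,y^{-1}),\sigma)=\bigl((x,e)(y^{-1},e),1\bigr)=((xy^{-1},e),1),\\
\psi(v)&=((e,y^{-1}),\sigma)\,((x,e),\sigma)=\bigl((e,y^{-1})(e,x),1\bigr)=((e,y^{-1}x),1).
\end{align*}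
These two elements commute, so $w=uvu^{-1}v^{-1}=xy^{-2}xyx^{-2}y$ lies in the kernel of $\psi$ and hence in $K=\psi^{-1}(\Delta(G))$. But $w\notin\tilde\varphi(G)$, since the reduced form of $w$ has odd exponents. Thus $K\neq\tilde\varphi(G)$.
\end{example}

\subsection*{The general construction}
For Theorem~\ref{thm:main} we need $n$ coordinates and a cyclic shift; in Section~\ref{sec:variable} we shall need infinitely many coordinates. One construction covers both. Let $G$ be a topological group, $I$ a nonempty set and $S$ a group of permutations of $I$. Let $S$ act on $G^I$, with the product topology, by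
\[
(s(b))(i)=b(s^{-1}(i))\qquad(s\in S,\ b\in G^I,\ i\in I).
\]
This is an action, since $s(t(b))(i)=b(t^{-1}s^{-1}(i))=(st)(b)(i)$. Each $s$ only permutes coordinates, so it is a topological automorphism. By Lemma~\ref{lem:semidirect} the \emph{wreath product} $W=G^I\rtimes S$ is a topological group. Let $\Delta\colon G\to W$ send $g$ to $(c_g,1)$, where $c_g\in G^I$ is the constant function with value $g$.

\begin{lemma}\label{lem:roots}
\begin{itemize}
\item[(a)] $\Delta$ is a closed embedding.
\item[(b)] Let $m\ge1$ and let $\sigma\in S$ be a permutation all of whose cycles have length exactly $m$. Let $T\subset I$ contain exactly one point of each cycle, let $a(g)\in G^I$ have value $g$ on $T$ and $e$ off $T$, and put $r(g)=(a(g),\sigma)$. Then $r\colon G\to W$ is continuous, and $r(g)^m=\Delta(g)$ for all $g\in G$.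
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $(c_g,1)(c_h,1)=(c_{gh},1)$, the map $\Delta$ is a homomorphism, and it is continuous because every coordinate of $c_g$ is $g$. Fix $i_0\in I$. The continuous map $(b,s)\mapsto b(i_0)$ restricts to the inverse of $\Delta$ on $\Delta(G)$. The constant functions form the set $\bigcap_{i\in I}\{b:b(i)=b(i_0)\}$, which is closed in $G^I$ because $G$ is Hausdorff, and $G^I\times\{1\}$ is closed in $W$. So $\Delta(G)$ is closed in $W$.

(b) Each coordinate of $a(g)$ is either $g$ or the constant $e$, so $r$ is continuous. All cycles have length $m$, so $\sigma^m=1$. By \eqref{eq:power}, $r(g)^m=(b,1)$, where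
\[
b(i)=a(g)(i)\cdot a(g)(\sigma^{-1}(i))\cdots a(g)(\sigma^{-(m-1)}(i)).
\]
The points $i,\sigma^{-1}(i),\dots,\sigma^{-(m-1)}(i)$ are the $m$ distinct points of the cycle through $i$, and exactly one of them lies in $T$. So one factor equals $g$, the others equal $e$, and $b(i)=g$.
\end{proof}

The cycle lengths must equal $m$, not merely divide it: on a cycle of length $\ell$ dividing $m$ the same product meets $T$ exactly $m/\ell$ times and gives $g^{m/\ell}$. Note also that for $m\geq2$ the map $r$ is not a homomorphism, since $r(e)$ has last component $\sigma\neq1$. It is the universal property of $F(X)$ that turns the continuous map $r|_X$ into a homomorphism.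

From now on $G^n\rtimes\mathbb Z_n$ denotes the wreath product with $I=\{1,\dots,n\}$ and $S=\langle\sigma\rangle\cong\mathbb Z_n$, where $\sigma$ is the cycle $1\mapsto2\mapsto\dots\mapsto n\mapsto1$. It acts by the shift $\sigma(a_1,\dots,a_n)=(a_n,a_1,\dots,a_{n-1})$. With $T=\{1\}$, Lemma~\ref{lem:roots}(b) reads
\begin{equation}\label{eq:root}
r(g)=((g,e,\dots,e),\sigma),\qquad r(g)^n=((g,\dots,g),1)=\Delta(g).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G=F(X)$ and $W=G^n\rtimes\mathbb Z_n$. Since $G$ is Hausdorff, $\Delta\colon G\to W$ is a closed embedding by Lemma~\ref{lem:roots}(a). The restriction of $r$ to $X$ is continuous, so by (ii) it extends to a continuous homomorphism $\psi\colon F(X)\to W$. For $x\in X$, \eqref{eq:root} gives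
\[
\psi(\tilde\varphi(x))=\psi(x^n)=r(x)^n=\Delta(x).
\]
The homomorphisms $\psi\circ\tilde\varphi$ and $\Delta$ agree on $X$, hence on $F(X)$ by (i). Lemma~\ref{lem:criterion} with $\theta=\tilde\varphi$ completes the proof.
\end{proof}

\section{Exponents that depend on the point}\label{sec:variable}

The proof took a root of each generator separately, so the exponent need not be the same for all generators. The next theorem says exactly which exponent functions are allowed; the only obstructions are the evident ones.

\begin{theorem}\label{thm:variable}
Let $X$ be a Tychonoff space, let $\nu\colon X\to\mathbb Z$ be any function, and let $\varphi_\nu(x)=x^{\nu(x)}\in F(X)$. The following are equivalent: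
\begin{itemize}
\item[(1)] $\varphi_\nu$ is continuous and its extension $\tilde\varphi_\nu\colon F(X)\to F(X)$ is injective;
\item[(2)] $\varphi_\nu$ is continuous and $\tilde\varphi_\nu$ is a topological isomorphism of $F(X)$ onto a closed subgroup of $F(X)$;
\item[(3)] $\nu$ is continuous (that is, locally constant) and $\nu(x)\ne0$ for all $x\in X$.
\end{itemize}
\end{theorem}

No bound on $\nu$ is required, and Theorem~\ref{thm:main} is the case of the constant function $\nu=n$. The new difficulty is that $\psi$ must take values in a single group $W$, which therefore has to contain roots of all the orders $|\nu(x)|$. A finite set $I$ has a permutation with all cycles of length $m$ only if $m$ divides $|I|$, so an unbounded $\nu$ calls for an infinite $I$. The set $\mathbb N$ has such permutations for every $m$.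

\begin{proof}
(2)$\Rightarrow$(1) is trivial.

(1)$\Rightarrow$(3). With $d$ as in Section~\ref{sec:inverse} we have $d(\varphi_\nu(x))=\nu(x)$, so $\nu=d\circ\varphi_\nu$ is continuous. If $\nu(x)=0$, then $\tilde\varphi_\nu(x)=e$, while $x\neq e$ because $d(x)=1$. This contradicts injectivity.

(3)$\Rightarrow$(2). The sets $X_k=\nu^{-1}(k)$, $k\in\mathbb Z\setminus\{0\}$, are open and partition $X$. A map on $X$ is therefore continuous as soon as its restriction to each $X_k$ is. On $X_k$ the map $\varphi_\nu$ is $x\mapsto x^k$, so $\varphi_\nu$ is continuous.

Let $G=F(X)$, $I=\mathbb N$, let $S$ be the group of all permutations of $I$, and let $W=G^I\rtimes S$. For $m\ge1$ split $\mathbb N$ into consecutive blocks of length $m$ and let $\sigma_m\in S$ permute each block cyclically. Lemma~\ref{lem:roots}(b) gives continuous maps $r_m\colon G\to W$ with $r_m(g)^m=\Delta(g)$. Define $r\colon X\to W$ by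
\[
r(x)=\begin{cases} r_k(x), & x\in X_k,\ k>0,\\ r_{|k|}(x)^{-1}, & x\in X_k,\ k<0.\end{cases}
\]
It is continuous on each $X_k$, hence on $X$. For $x\in X_k$ we have $r(x)^k=r_{|k|}(x)^{|k|}=\Delta(x)$ in both cases; for $k<0$ this holds because $(h^{-1})^k=h^{|k|}$. Let $\psi\colon F(X)\to W$ extend $r$. Then $\psi(\tilde\varphi_\nu(x))=r(x)^{\nu(x)}=\Delta(x)$ for $x\in X$, so $\psi\circ\tilde\varphi_\nu=\Delta$ by (i). Lemmas~\ref{lem:roots}(a) and~\ref{lem:criterion} give (2).
\end{proof}

\section{Free objects in other classes of groups}\label{sec:classes}

In the proof of Theorem~\ref{thm:main} the universal property was applied to two targets only, $G$ and $G^n\rtimes\mathbb Z_n$. So the proof works in any class of groups closed under this wreath product. We also weaken (i) to topological generation. This is needed for compact groups: over a one-point space a free compact group maps onto every $\mathbb Z_m$, so it is infinite, hence uncountable by the Baire category theorem, and it cannot be cyclic.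

\begin{theorem}\label{thm:classes}
Fix $n\ge2$. Let $\mathcal V$ be a class of Hausdorff topological groups such that $G\in\mathcal V$ implies $G^n\rtimes\mathbb Z_n\in\mathcal V$. Let $X$ be a topological space, $F\in\mathcal V$, and $\gamma\colon X\to F$ a continuous map such that $\gamma(X)$ generates a dense subgroup of $F$ and every continuous map from $X$ to a member $H$ of $\mathcal V$ factors as $h\circ\gamma$ with $h\colon F\to H$ a continuous homomorphism. Then the continuous homomorphism $\theta\colon F\to F$ with $\theta(\gamma(x))=\gamma(x)^n$ is a topological isomorphism onto a closed subgroup.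
\end{theorem}

\begin{proof}
The homomorphism $\theta$ exists because $x\mapsto\gamma(x)^n$ is a continuous map to $F\in\mathcal V$. Let $W=F^n\rtimes\mathbb Z_n\in\mathcal V$, with $\Delta$ and $r$ as in \eqref{eq:root}. The continuous map $r\circ\gamma\colon X\to W$ factors as $\psi\circ\gamma$ with $\psi\colon F\to W$ a continuous homomorphism, and $\psi(\theta(\gamma(x)))=r(\gamma(x))^n=\Delta(\gamma(x))$. The set on which the continuous homomorphisms $\psi\circ\theta$ and $\Delta$ agree is a subgroup, it is closed because $W$ is Hausdorff, and it contains $\gamma(X)$. By density it is $F$. (The same argument shows that $\theta$ is unique.) Apply Lemmas~\ref{lem:roots}(a) and~\ref{lem:criterion}.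
\end{proof}

Recall that a topological group $G$ is \emph{profinite} if it is compact and totally disconnected; \emph{precompact} if for every neighborhood $U$ of $e$ there is a finite set $A\subset G$ with $AU=G$; \emph{balanced} (or SIN) if $e$ has a base of neighborhoods $U$ with $gUg^{-1}=U$ for all $g\in G$; and \emph{non-archimedean} if $e$ has a base of open subgroups.

\begin{lemma}\label{lem:classes}
For every $n\ge 2$, each of the following classes is closed under $G\mapsto G^n\rtimes\mathbb Z_n$: all Hausdorff groups; compact groups; profinite groups; precompact groups; balanced groups; non-archimedean groups.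
\end{lemma}

\begin{proof}
Let $W=G^n\rtimes\mathbb Z_n$. It is Hausdorff by Lemma~\ref{lem:semidirect}. As a space it is the product of $n$ copies of $G$ and a finite discrete space, so it is compact, or totally disconnected, if $G$ is. For $U\subset G$ write $U^{[n]}=U\times\dots\times U\subset G^n$; this set is invariant under the shift. If $U$ runs over a base at $e$ in $G$, then $U^*=U^{[n]}\times\{1\}$ runs over a base at the identity of $W$.

\emph{Precompact.} Let $AU=G$ with $A$ finite. For $(b,s)\in W$ choose $a\in A^{[n]}$ and $u\in U^{[n]}$ with $b=au$. Then $(b,s)=(a,s)(s^{-1}(u),1)$ and $s^{-1}(u)\in U^{[n]}$, so $W=(A^{[n]}\times\mathbb Z_n)\,U^*$.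

\emph{Balanced.} Let $U$ be invariant under conjugation. For $u\in U^{[n]}$ we have $(a,s)(u,1)(a,s)^{-1}=(a\,s(u)\,a^{-1},1)$, and each coordinate of $a\,s(u)\,a^{-1}$ is a conjugate of an element of $U$. So $U^*$ is invariant under conjugation in $W$.

\emph{Non-archimedean.} If $U$ is an open subgroup of $G$, then $U^*$ is an open subgroup of $W$.
\end{proof}

So the analogue of Theorem~\ref{thm:main} holds for the free groups of these classes, that is, for every pair $(F,\gamma)$ as in Theorem~\ref{thm:classes}. For compact $F$ the content is the injectivity of $\theta$, since a continuous injection of a compact space into a Hausdorff space is a homeomorphism onto a closed set.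

\begin{remark}\label{rem:needed}
The hypothesis on $\mathcal V$ cannot be omitted. Let $F$ be $\mathbb Z$ with any Hausdorff group topology, $\mathcal V=\{F\}$, $X$ a point and $\gamma(X)=\{1\}$. Multiplication by an integer is continuous on $F$, so $(F,\gamma)$ has the universal property, and $\theta$ is multiplication by $n$. In Example~\ref{ex:fail}(a) the image of $\theta$ is not closed, and in (b) its inverse is not continuous. Injectivity can fail too: in the class of groups satisfying $g^n=e$, the free object over a point is the discrete group $\mathbb Z_n$, and $\theta$ is trivial. Formula \eqref{eq:root} shows directly that this class is not closed under the wreath product.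
\end{remark}

\section{Subgroups generated by subspaces}\label{sec:subspaces}

Let $Y$ be a subspace of a Tychonoff space $X$, let $\langle Y\rangle$ be the subgroup of $F(X)$ that it generates, and let $\iota\colon F(Y)\to F(X)$ extend the inclusion. A \emph{topological embedding} is a topological isomorphism onto the image, which need not be closed. A \emph{continuous pseudometric} on $Y$ is a continuous symmetric function $\rho\colon Y\times Y\to[0,\infty)$ that vanishes on the diagonal and satisfies the triangle inequality. Sipacheva's theorem \cite{sipacheva} states that $\iota$ is a topological embedding if and only if every continuous pseudometric on $Y$ extends to a continuous pseudometric on $X$. In Example~\ref{ex:fail}(c) the pseudometric $|1/s-1/t|$ on $(0,1]$ is unbounded and so does not extend to the compact space $[0,1]$. Raising the generators to the $n$-th power changes none of this.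

\begin{corollary}\label{cor:subspaces}
Let $Y$ be a subspace of a Tychonoff space $X$ and $n\ge2$.
\begin{itemize}
\item[(a)] The subgroups $\langle Y\rangle$ and $\langle y^n:y\in Y\rangle$ of $F(X)$ are topologically isomorphic via $y\leftrightarrow y^n$, and one is closed in $F(X)$ if and only if the other is.
\item[(b)] The continuous homomorphism $F(Y)\to F(X)$ with $y\mapsto y^n$ is a topological embedding if and only if every continuous pseudometric on $Y$ extends to a continuous pseudometric on $X$.
\end{itemize}
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main}, $\tilde\varphi$ is a topological isomorphism of $F(X)$ onto a closed subgroup $H$.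

(a) We have $\langle y^n:y\in Y\rangle=\tilde\varphi(\langle Y\rangle)$, and $\tilde\varphi$ restricts to a topological isomorphism of $\langle Y\rangle$ onto this subgroup. Moreover, $\langle Y\rangle$ is closed in $F(X)$ if and only if $\tilde\varphi(\langle Y\rangle)$ is closed in $H$, which is the same as being closed in $F(X)$ because $H$ is closed.

(b) The homomorphism in question is $\tilde\varphi\circ\iota$, since the two agree on $Y$. As $\tilde\varphi\colon F(X)\to H$ is a topological isomorphism, $\tilde\varphi\circ\iota$ is a topological embedding if and only if $\iota$ is. Now apply Sipacheva's theorem.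
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Embedding the free topological group $F(X^n)$ into $F(X)$},
\texttt{https://link.springer.com/content/pdf/10.1007/s13398-024-01591-2.pdf},
doi:10.1007/s13398-024-01591-2.

\bibitem{sipacheva}
O.~V.~Sipacheva, \emph{Free topological groups of spaces and their subspaces}, Topology Appl. 101 (2000).

\end{thebibliography}
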